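\title{Every $\infty$-topos is a sheaf $\infty$-category}

\begin{abstract}
An $\infty$-topos is an accessible left exact localization of an $\infty$-category of presheaves of anima. Sheaves on a site form an $\infty$-topos, but a given left exact localization of presheaves on $\mathcal C$ need not come from a Grothendieck topology on $\mathcal C$. We prove that every $\infty$-topos is nevertheless equivalent to the $\infty$-category of sheaves on some small $\infty$-site. The site is built by adjoining, along a sequence of levels, diagonal fillers for a map that the localization inverts. A preliminary change of the indexing category makes the values of this map compact, and compactness ensures that the fillers do not change the localization. We also show that the site cannot always be chosen with finite limits: the hypercompletion of the $\infty$-topos of sheaves on the Hilbert cube has no finitely complete site.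
\end{abstract}

\section{Introduction}\label{sec:intro}

For a small $\infty$-category $\mathcal C$ let $\mathbf{PSh}(\mathcal C)=\mathrm{Fun}(\mathcal C^{\mathrm{op}},\mathbf{An})$ be the $\infty$-category of presheaves of anima (spaces), and let $j:\mathcal C\to\mathbf{PSh}(\mathcal C)$ be the Yoneda embedding. A \emph{localization} is a functor $L:\mathbf{PSh}(\mathcal C)\to\mathcal X$ that is left adjoint to a fully faithful functor $i$. It is \emph{left exact} if $L$ preserves finite limits, and \emph{accessible} if $iL$ is accessible, that is, preserves $\kappa$-filtered colimits for some regular cardinal $\kappa$. An \emph{$\infty$-topos} is an $\infty$-category equivalent to an accessible left exact localization of $\mathbf{PSh}(\mathcal C)$ for some small $\mathcal C$.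

Sites are the most concrete source of such localizations. A \emph{sieve} $S$ on an object $C$ of $\mathcal C$ is a full subcategory of $\mathcal C_{/C}$ that contains every composite $E\to D\to C$ as soon as it contains $D\to C$. It determines a subobject $U_S\hookrightarrow j(C)$, where $U_S(D)$ is the union of those components of $\mathrm{Map}_{\mathcal C}(D,C)$ whose points lie in $S$, and this is a bijection between sieves on $C$ and subobjects of $j(C)$. For $f:D\to C$, the pullback $f^*S$ consists of the maps $E\to D$ whose composite with $f$ lies in $S$. A \emph{Grothendieck topology} $\tau$ on $\mathcal C$ \cite[Def.~6.2.2.1]{HTT} is a collection of sieves, called covering, such that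
\begin{enumerate}
\item[(T1)] the maximal sieve $\mathcal C_{/C}$ is covering;
\item[(T2)] the pullback of a covering sieve along any morphism is covering;
\item[(T3)] a sieve on $C$ is covering if its pullback along every morphism of some covering sieve on $C$ is covering.
\end{enumerate}
An object $F$ is \emph{local} for a map $A\to B$ if $\mathrm{Map}(B,F)\to\mathrm{Map}(A,F)$ is an equivalence, and $\mathbf{Sh}_\tau(\mathcal C)\subseteq\mathbf{PSh}(\mathcal C)$ is the full subcategory of \emph{sheaves}: the presheaves that are local for $U_S\to j(C)$ for every covering sieve $S$.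

A localization is \emph{topological} if the class of maps it inverts is stable under pullback and is generated, as a strongly saturated class, by a set of monomorphisms. By \cite[Prop.~6.2.2.17 and Cor.~6.2.1.6]{HTT}, Grothendieck topologies on $\mathcal C$ correspond bijectively to equivalence classes of topological localizations of $\mathbf{PSh}(\mathcal C)$, the localization attached to $\tau$ has image $\mathbf{Sh}_\tau(\mathcal C)$, and topological localizations are accessible and left exact. We write $L_\tau:\mathbf{PSh}(\mathcal C)\to\mathbf{Sh}_\tau(\mathcal C)$ for this left exact sheafification functor. So every $\mathbf{Sh}_\tau(\mathcal C)$ is an $\infty$-topos. However, not every accessible left exact localization of a presheaf $\infty$-category is topological. This leaves the following question, which \cite{FS} records as open to its authors' knowledge.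

\begin{quote}
\emph{Is every $\infty$-topos equivalent to $\mathbf{Sh}_\tau(\mathcal C)$ for some small $\infty$-category $\mathcal C$ and some Grothendieck topology $\tau$ on $\mathcal C$?}
\end{quote}

In a site the only relations imposed on presheaves have the form ``this family of maps covers'', and the question asks whether such relations suffice. The first attempt is to keep $\mathcal C$ and to call a sieve covering if $L$ inverts $U_S\to j(C)$. The resulting sheafification inverts every \emph{truncated} map that $L$ inverts (Proposition~\ref{prop:truncated}): a map is controlled by its image and its diagonal, and the iterated diagonals of a truncated map are eventually monomorphisms. For a map that is not truncated this induction has no starting point, and when $L$ is not topological $\mathcal X$ is strictly smaller than the category of sheaves. One might therefore guess that the answer is negative, and look for a counterexample among hypercompletions, since hypercompletion inverts no monomorphism other than an equivalence. For sites with finite limits this guess is correct (Proposition~\ref{prop:lex} below). For arbitrary sites it is not.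

\begin{theorem}\label{thm:main}
Let $\mathcal C$ be a small $\infty$-category and $L:\mathbf{PSh}(\mathcal C)\to\mathcal X$ an accessible left exact localization with right adjoint $i$. There are a small $\infty$-category $\mathcal P$, a functor $\rho:\mathcal P\to\mathcal C$ and a Grothendieck topology $\tau$ on $\mathcal P$ such that $\rho^*\circ i:\mathcal X\to\mathbf{PSh}(\mathcal P)$ is fully faithful with essential image exactly $\mathbf{Sh}_\tau(\mathcal P)$. In particular $\mathcal X\simeq\mathbf{Sh}_\tau(\mathcal P)$, and every $\infty$-topos is the $\infty$-category of sheaves on a small $\infty$-site.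
\end{theorem}

\begin{proposition}\label{prop:lex}
In general $\mathcal P$ cannot be chosen with finite limits: if $Q$ is the Hilbert cube, the hypercompletion $\mathbf{Sh}(Q)^{\mathrm{hyp}}$ is not equivalent to any $\mathbf{Sh}_\tau(\mathcal D)$ with $\mathcal D$ small and finitely complete.
\end{proposition}

Section~\ref{sec:monos} studies which maps a topology is forced to invert and ends with Example~\ref{ex:spheres}, which contains the idea of the proof. Sections~\ref{sec:site}--\ref{sec:sheaves} build the site when the localization is presented by one map with compact values (Theorem~\ref{thm:core}). Sections~\ref{sec:cover} and~\ref{sec:presentation} reduce Theorem~\ref{thm:main} to that case. Section~\ref{sec:lex} proves Proposition~\ref{prop:lex}, which is not used elsewhere.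

\section{Conventions and standard facts}\label{sec:conv}

We use the language of \cite{HTT}. Fiber products, pushouts and colimits of $\infty$-categories are formed in $\mathbf{Cat}_\infty$, and diagrams commute up to specified equivalence. The poset of natural numbers is $\mathbb N$. For a simplicial set $J$, the cones $J^{\triangleleft}$ and $J^{\triangleright}$ are obtained by adjoining an initial, respectively terminal, vertex; thus $\mathbb N^{\triangleright}=\mathbb N\cup\{\infty\}$. The terminal presheaf is $1$. A functor \emph{inverts} a map if it sends it to an equivalence. Below, $\mathcal A$ and $\mathcal A'$ are small $\infty$-categories.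

\begin{enumerate}
\item[(F1)] \emph{Presheaves.} Every $F\in\mathbf{PSh}(\mathcal A)$ is the colimit of the representables $j(x)$ over all maps $j(x)\to F$. Restriction along $j$ identifies colimit-preserving functors from $\mathbf{PSh}(\mathcal A)$ to a cocomplete $\infty$-category $\mathcal Y$ with functors $\mathcal A\to\mathcal Y$. Colimits in $\mathbf{PSh}(\mathcal A)$ are \emph{universal}: base change along any map preserves them.
\item[(F2)] \emph{Kan extension.} A functor $f:\mathcal A\to\mathcal A'$ gives adjoint functors $f_!\dashv f^*\dashv f_*$, where $f^*:\mathbf{PSh}(\mathcal A')\to\mathbf{PSh}(\mathcal A)$ is restriction. We have $f_!j(x)\simeq j(fx)$, the unit $j(x)\to f^*j(fx)$ is given at $y$ by $\mathrm{Map}(y,x)\to\mathrm{Map}(fy,fx)$, and $(f_!F)(c)$ is the colimit of $(x,c\to fx)\mapsto F(x)$ over $(\mathcal A\times_{\mathcal A'}\mathcal A'_{c/})^{\mathrm{op}}$.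
\item[(F3)] \emph{Adjunctions.} A right adjoint is fully faithful if and only if the counit is an equivalence. If $\Psi\dashv N$, every object $N(Y)$ is local for every map that $\Psi$ inverts, because $\mathrm{Map}(A,NY)\simeq\mathrm{Map}(\Psi A,Y)$. The maps inverted by a colimit-preserving functor are closed under colimits of arrows; the maps inverted by a left exact functor are closed under finite limits of arrows and under base change; the maps inverted by any functor are closed under retracts and satisfy two-out-of-three.
\item[(F4)] \emph{Filtered categories.} An $\infty$-category $I$ is \emph{filtered} if every functor $J\to I$ from a finite simplicial set extends to $J^{\triangleright}$, and \emph{cofiltered} if $I^{\mathrm{op}}$ is filtered. Directed posets are filtered. Filtered and cofiltered $\infty$-categories are weakly contractible. Filtered colimits commute with finite limits in $\mathbf{An}$, hence in $\mathbf{PSh}(\mathcal A)$, hence in any left exact localization $\Lambda\dashv N$ of $\mathbf{PSh}(\mathcal A)$, because there $\operatorname{colim}_I\simeq\Lambda\circ\operatorname{colim}_I\circ N$ is a composite of left exact functors;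 see also \cite[7.3.4.7]{HTT}.
\item[(F5)] \emph{Weakly contractible indices.} If $I$ is weakly contractible, a functor on $I$ that inverts every morphism is equivalent to a constant functor, and each term of it maps to the colimit by an equivalence. In particular the constant-diagram functor $\mathcal Y\to\mathrm{Fun}(I,\mathcal Y)$ is fully faithful for cocomplete $\mathcal Y$, by (F3).
\item[(F6)] \emph{Cofinality.} A functor $g:I'\to I$ is \emph{cofinal} if restriction along $g$ does not change colimits. This holds if and only if $I'\times_II_{x/}$ is weakly contractible for all $x\in I$ \cite[4.1.3.1]{HTT}.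
\item[(F7)] \emph{Compact anima.} An anima is \emph{finite} if it is the realization of a finite simplicial set, and \emph{compact} if it is a retract of a finite anima. Compact anima are closed under finite colimits and retracts.
\item[(F8)] \emph{Monomorphisms and effective epimorphisms.} A map $f:A\to B$ is a \emph{monomorphism} if its diagonal $A\to A\times_BA$ is an equivalence, and an \emph{effective epimorphism} if $B$ is the colimit of the \v{C}ech nerve of $f$. Left exact functors preserve the former, and functors preserving finite limits and colimits preserve the latter. The \v{C}ech nerve of a monomorphism is constant, so a map with both properties is an equivalence. A map of presheaves factors as an effective epimorphism $A\to\operatorname{im}f$ followed by a monomorphism, where $(\operatorname{im}f)(x)$ is the union of the components of $B(x)$ that meet the image of $A(x)$.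
\item[(F9)] \emph{Arrows.} In $\mathrm{Fun}(\Delta^1,\mathcal Y)$,
\[
\mathrm{Map}\bigl((x_0\to x_1),(y_0\to y_1)\bigr)\simeq\mathrm{Map}(x_0,y_0)\times_{\mathrm{Map}(x_0,y_1)}\mathrm{Map}(x_1,y_1).
\]
We put $\mathcal E=\mathrm{Fun}(\Delta^1,\mathbf{An})$ and call an arrow $(E_0\to E_1)\in\mathcal E$ \emph{compact} if $E_0$ and $E_1$ are compact anima. A map $V\to W$ in $\mathbf{PSh}(\mathcal A)$ is the same as a functor $\mathcal A^{\mathrm{op}}\to\mathcal E$, a \emph{presheaf of arrows}.
\end{enumerate}

\section{What inverting monomorphisms forces}\label{sec:monos}

Let $\Psi:\mathbf{PSh}(\mathcal A)\to\mathcal Y$ preserve small colimits and finite limits. Let $\tau_\Psi$ be the collection of sieves $S$ on objects $x\in\mathcal A$ such that $\Psi$ inverts $U_S\to j(x)$.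

\begin{lemma}\label{lem:topology}
Put $\tau=\tau_\Psi$.
\begin{enumerate}
\item[(a)] $\tau$ is a Grothendieck topology.
\item[(b)] $L_\tau$ inverts every monomorphism that $\Psi$ inverts.
\item[(c)] Let $U\subseteq1$ be a subobject with $\Psi(U)$ terminal. Then $L_\tau$ inverts every map $M\to M'$ that is an equivalence at all $x$ with $U(x)\neq\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For the maximal sieve $U_S=j(x)$, which gives (T1). For $f:y\to x$ we have $U_{f^*S}=U_S\times_{j(x)}j(y)$, so (T2) follows from stability under base change. For (T3), let $S_0$ be a covering sieve on $x$ and let $S$ be a sieve on $x$ with $f^*S$ covering for all $f\in S_0$. Write $U_{S_0}$ as the colimit of representables $j(y)\to U_{S_0}$; each composite $j(y)\to j(x)$ comes from a morphism $f:y\to x$ in $S_0$. By universality, the projection $U_S\times_{j(x)}U_{S_0}\to U_{S_0}$ is a colimit of maps $U_{f^*S}\to j(y)$, so $\Psi$ inverts it. The other projection $U_S\times_{j(x)}U_{S_0}\to U_S$ is a base change of $U_{S_0}\to j(x)$, so $\Psi$ inverts it too. Two-out-of-three in the pullback square shows that $\Psi$ inverts $U_S\to j(x)$.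

(b) Let $u:M\to M'$ be such a monomorphism. Its base change along a map $j(x)\to M'$ is a subobject $U_S\to j(x)$ that $\Psi$ inverts. So $S$ is covering and $L_\tau$ inverts this base change. Writing $M'$ as a colimit of representables, $u$ is a colimit of these base changes by universality.

(c) Both $\Psi(U)$ and $\Psi(1)$ are terminal, so $\Psi$ inverts $U\to1$, and $L_\tau$ does so by (b). Hence $L_\tau$ inverts the base changes $M\times U\to M$ and $M'\times U\to M'$. The map $M\times U\to M'\times U$ is an equivalence: at $x$ it is $M(x)\to M'(x)$ if $U(x)=*$ and $\emptyset\to\emptyset$ otherwise. Two-out-of-three concludes.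
\end{proof}

A map is \emph{$(-1)$-truncated} if it is a monomorphism, and \emph{$n$-truncated} for $n\ge0$ if its diagonal is $(n-1)$-truncated. The next statement is not needed for Theorem~\ref{thm:main}; it locates the difficulty.

\begin{proposition}\label{prop:truncated}
For $\tau=\tau_\Psi$ and every $n\ge-1$, the functor $L_\tau$ inverts every $n$-truncated map that $\Psi$ inverts.
\end{proposition}

\begin{proof}
The case $n=-1$ is Lemma~\ref{lem:topology}(b). Let $n\ge0$ and let $f:A\to B$ be $n$-truncated and inverted by $\Psi$. The diagonal of $f$ is $(n-1)$-truncated and $\Psi$ sends it to the diagonal of an equivalence, so $L_\tau$ inverts it by induction; thus $L_\tau f$ is a monomorphism. The monomorphism $\Psi(\operatorname{im}f)\to\Psi B$ has a section, because the equivalence $\Psi f$ factors through it, so it is an equivalence. By Lemma~\ref{lem:topology}(b), $L_\tau(\operatorname{im}f)\simeq L_\tau B$, so $L_\tau f$ is an effective epimorphism. By (F8) it is an equivalence.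
\end{proof}

To invert maps that are not truncated we need a mechanism that does not pass through images and diagonals. Part (c) of Lemma~\ref{lem:topology} is one: it places no condition on $M\to M'$ outside the support of $U$. Combined with closure under colimits, it inverts maps that need not be equivalences anywhere.

\begin{example}\label{ex:spheres}
Let $\mathcal A=\mathbb N^{\mathrm{op}}$, so that presheaves are sequences $F(0)\to F(1)\to\cdots$ of anima, and let $\Psi=\operatorname{colim}_{\mathbb N}$, which is left exact by (F4). Let $1_{>k}\subseteq1$ be the sequence that is $\emptyset$ in degrees $n\le k$ and $*$ in degrees $n>k$. Its colimit is $*$. So, for $\tau=\tau_\Psi$, Lemma~\ref{lem:topology}(c) says that $L_\tau$ inverts every map that is an equivalence in all degrees $>k$.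

Let $V(n)=S^n$, with each sphere included as the equator of the next, and let $D^{k+1}\subseteq S^{k+1}$ be the upper hemisphere, so that $S^k\subseteq D^{k+1}\subseteq S^{k+1}$. The map $V\to1$ is an equivalence in no degree. Define
\[
W_k=\bigl(D^{k+1}=\cdots=D^{k+1}\subseteq S^{k+1}\subseteq S^{k+2}\subseteq\cdots\bigr),
\]
with $D^{k+1}$ in degrees $n\le k$ and $S^n$ in degrees $n>k$. Inclusions of subspaces of $S^\infty$ give maps $V\to W_0\to W_1\to\cdots$. The map $V\to W_k$ is the identity in degrees $>k$, so $L_\tau$ inverts it. In degree $n$ the sequence $W_k(n)$ is $D^{k+1}$ for $k\ge n$, so its colimit is contractible, and $\operatorname{colim}_kW_k\simeq1$. Hence $V\to1$ is a colimit of maps inverted by $L_\tau$, and $L_\tau$ inverts it.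
\end{example}

Write $W=1$ in the example. The sequence $W_k$ agrees with $W$ in degrees $\le k$ and with $V$ in degrees $>k$. It exists because for $n<m$ the square formed by $V(n)\to W(n)$ and $V(m)\to W(m)$ has a diagonal filler $W(n)\simeq D^{n+1}\to S^m=V(m)$. For a general map $V\to W$ inverted by a localization there are neither degrees nor fillers. We shall add both.

\section{The site of fillers}\label{sec:site}

\begin{definition}\label{def:presentation}
A \emph{compact presentation} of an $\infty$-category $\mathcal X$ consists of a small $\infty$-category $\mathcal B$, a left exact localization $\Lambda:\mathbf{PSh}(\mathcal B)\to\mathcal X$ with right adjoint $N$, and a map $a:V\to W$ in $\mathbf{PSh}(\mathcal B)$ such that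
\begin{enumerate}
\item[(C)] the arrow $a(b):V(b)\to W(b)$ is compact for every $b\in\mathcal B$;
\item[(I)] $\Lambda$ inverts $a$;
\item[(G)] every $G\in\mathbf{PSh}(\mathcal B)$ that is local for all monomorphisms inverted by $\Lambda$ and for all base changes $V\times_WW'\to W'$ of $a$ lies in the essential image of $N$.
\end{enumerate}
\end{definition}

\begin{theorem}\label{thm:core}
Let $(\mathcal B,\Lambda,a)$ be a compact presentation of $\mathcal X$. There are a small $\infty$-category $\mathcal P$, a functor $r:\mathcal P\to\mathcal B$ and a Grothendieck topology $\tau$ on $\mathcal P$ such that $r^*N$ is fully faithful with essential image $\mathbf{Sh}_\tau(\mathcal P)$.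
\end{theorem}

We fix $(\mathcal B,\Lambda,a)$ until the end of Section~\ref{sec:sheaves}.

\subsection{Fillers and compactness}
For an arrow $c=(V\to W)\in\mathcal E$ let $Rc=(V=V)$, with the map $Rc\to c$ that is the identity on sources and $c$ on targets. For $c'=(V'\to W')$, formula (F9) gives
\begin{equation}\label{eq:R}
\mathrm{Map}_{\mathcal E}(Rc,c')\simeq\mathrm{Map}(V,V'),\qquad\mathrm{Map}_{\mathcal E}(c,Rc')\simeq\mathrm{Map}(W,V').
\end{equation}
Under the second equivalence, $\mathrm{Map}_{\mathcal E}(c,Rc')\to\mathrm{Map}_{\mathcal E}(c,c')$ sends $h:W\to V'$ to the square with horizontal maps $hc$ and $c'h$. Its fiber over a given square is the anima of \emph{diagonal fillers}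
\[
\begin{array}{ccc}
V&\longrightarrow&V'\\
\downarrow&\nearrow&\downarrow\\
W&\longrightarrow&W'.
\end{array}
\]
If $c'$ is an equivalence then so is $Rc'\to c'$, and the anima of fillers is contractible. In our situation $c=a(b)$ is fixed, $c'=a(b')$ varies with $b'$, and $a$ is an equivalence only after applying $\Lambda$. We need the presheaf of fillers to become contractible after applying $\Lambda$ as well. Since $\Lambda$ preserves only finite limits, this requires $a(b)$ to be compact.

For a presheaf of arrows $A=(V'\to W')$ on a small $\infty$-category $\mathcal A$ and $e=(E_0\to E_1)\in\mathcal E$, put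
\[
\{e,A\}=V'^{E_0}\times_{W'^{E_0}}W'^{E_1}\in\mathbf{PSh}(\mathcal A),\qquad\{e,A\}(x)=\mathrm{Map}_{\mathcal E}(e,A(x)),
\]
where $F^E(x)=\mathrm{Map}(E,F(x))$. This construction commutes with restriction along functors to $\mathcal A$.

\begin{lemma}\label{lem:cotensor}
Let $\Psi:\mathbf{PSh}(\mathcal A)\to\mathcal Y$ be left exact, let $e$ be a compact arrow, and let $A'=(V'\to W')\to A''=(V''\to W'')$ be a map of presheaves of arrows such that $\Psi$ inverts $V'\to V''$ and $W'\to W''$. Then $\Psi$ inverts $\{e,A'\}\to\{e,A''\}$.
\end{lemma}

\begin{proof}
Let $\Psi$ invert $F\to F'$. If $E$ is the realization of a finite simplicial set $J$, then $F^E$ is the limit of the constant diagram $F$ on $J$, so $\Psi$ inverts $F^E\to F'^E$. If $E$ is a retract of a finite anima $E'$, then $F^E\to F'^E$ is a retract of $F^{E'}\to F'^{E'}$, so $\Psi$ inverts it. Apply this to the three terms of the fiber product.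
\end{proof}

\begin{remark}\label{rem:noncompact}
Compactness cannot be dropped. Let $\Psi=\operatorname{colim}_{\mathbb N}$ as in Example~\ref{ex:spheres} and let $F(n)=\{m\in\mathbb N:m\ge n\}$ be the sequence of sets with transition maps $m\mapsto\max(m,n+1)$. Then $\Psi$ inverts $F\to1$. For the infinite discrete anima $E=\mathbb N$, the identity and the zero function in $F(0)^E$ have images $m\mapsto\max(m,n)$ and $m\mapsto n$ in $F(n)^E$, which differ for all $n$. So $\Psi$ does not invert $F^E\to1$; this map is $\{e,RF\}\to\{e,R1\}$ for $e=(\emptyset\to E)$, where $RF=(F=F)$.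
\end{remark}

\subsection{Construction of $\mathcal P$}
Informally, $\mathcal P$ has objects $(b,n)$ with $b\in\mathcal B$ and $n\in\mathbb N$ the \emph{level}. There is no morphism $(b',m)\to(b,n)$ for $m<n$. For $m=n$ a morphism is a morphism $\varphi:b'\to b$ of $\mathcal B$, and for $m>n$ it is such a $\varphi$ together with a filler $h:W(b)\to V(b')$ of the square $a(\varphi):a(b)\to a(b')$. The levels are needed because a filler for the identity square of $a(b)$ would be an inverse of $a(b)$, which does not exist. Composing $(\varphi,h)$ with $(\psi,h')$, where $\psi:b''\to b'$, produces two candidate fillers, identified by $V(\psi)h\simeq h'a(b')h\simeq h'W(\varphi)$. To obtain all such homotopies coherently we realize $\mathcal P^{\mathrm{op}}$ as a full subcategory of an existing $\infty$-category. Example~\ref{ex:spheres} suggests which one: an object $(b,n)$ should record the whole sequence of values $W_0(b,n)\to W_1(b,n)\to\cdots$, which is $V(b)$ for $k<n$ and $W(b)$ for $k\ge n$.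

For $n\in\mathbb N$ let $\chi_n:\mathbb N^{\triangleright}\to\Delta^1$ be the map of posets with $\chi_n(k)=1$ if and only if $k\ge n$. For $c\in\mathcal E$ let $X_{c,n}:\mathbb N^{\triangleright}\to\mathcal E$ be the composite of $\chi_n$ with the arrow $Rc\to c$ of $\mathcal E$:
\[
X_{c,n}=\bigl(Rc=\cdots=Rc\to c=c=\cdots\bigr),\qquad X_{c,n}(k)=c\text{ for }k\ge n.
\]

\begin{lemma}\label{lem:steps}
Let $c,c'\in\mathcal E$ and $n,m\in\mathbb N$. Evaluation at $n$ is an equivalence
\[
\mathrm{Map}(X_{c,n},X_{c',m})\to\mathrm{Map}_{\mathcal E}(c,X_{c',m}(n)),
\]
under which evaluation at $\infty$ becomes composition with $X_{c',m}(n)\to X_{c',m}(\infty)=c'$.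
\end{lemma}

\begin{proof}
Put $Y=X_{c',m}$. The right Kan extension of $Y$ along $\chi_n$ has at $\varepsilon\in\{0,1\}$ the value $\lim_{\{k:\,\varepsilon\le\chi_n(k)\}}Y(k)$. These index posets have least elements $0$ and $n$, so the Kan extension is the arrow $Y(0)\to Y(n)$. By adjunction and (F9),
\[
\mathrm{Map}(X_{c,n},Y)\simeq\mathrm{Map}_{\mathcal E}(Rc,Y(0))\times_{\mathrm{Map}_{\mathcal E}(Rc,Y(n))}\mathrm{Map}_{\mathcal E}(c,Y(n)),
\]
and the second projection is evaluation at $n$. The map $Y(0)\to Y(n)$ is the identity on sources, so $\mathrm{Map}_{\mathcal E}(Rc,Y(0))\to\mathrm{Map}_{\mathcal E}(Rc,Y(n))$ is an equivalence by the first formula of \eqref{eq:R}. Hence so is the second projection. The last claim is naturality along $n\le\infty$, since $X_{c,n}(n)\to X_{c,n}(\infty)$ is the identity of $c$.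
\end{proof}

Form the fiber product of $a:\mathcal B^{\mathrm{op}}\to\mathcal E$ and evaluation at $\infty$, and let
\[
\mathcal P^{\mathrm{op}}\subseteq\bigl(\mathcal B^{\mathrm{op}}\times_{\mathcal E}\mathrm{Fun}(\mathbb N^{\triangleright},\mathcal E)\bigr)\times\mathbb N
\]
be the full subcategory on the objects $(b,n):=(b,X_{a(b),n},n)$. It has a small set of objects and small mapping anima, so $\mathcal P$ is essentially small. The projections give functors
\[
q:\mathcal P\to\mathcal B\times\mathbb N^{\mathrm{op}},\qquad r=\mathrm{pr}_{\mathcal B}\circ q:\mathcal P\to\mathcal B.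
\]
Evaluation at $k\in\mathbb N^{\triangleright}$ gives presheaves of arrows on $\mathcal P$,
\[
A_k=(V_k\to W_k),\qquad A_k(b,n)=\begin{cases}a(b)&k\ge n,\\ Ra(b)&k<n,\end{cases}
\]
with maps $A_0\to A_1\to\cdots\to A_\infty=r^*a$. Three properties can be read off at each object:
\begin{enumerate}
\item[(P1)] $V_k\to V_\infty=r^*V$ is an equivalence for every $k$;
\item[(P2)] $V_k\to W_k$ is an equivalence at all objects of level $>k$;
\item[(P3)] $A_\infty=\operatorname{colim}_{k\in\mathbb N}A_k$, since at level $n$ the sequence is constant for $k\ge n$.
\end{enumerate}

\subsection{Representable presheaves on $\mathcal P$}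
The identity of $a(b)$ classifies a map $j(b)\to\{a(b),a\}$, which sends $\varphi:b'\to b$ to the square $a(\varphi)$. Apply $r^*$ and form the fiber product
\[
H_{b,n}=r^*j(b)\times_{\{a(b),A_\infty\}}\{a(b),A_n\}\in\mathbf{PSh}(\mathcal P),
\]
with projection $\pi_{b,n}:H_{b,n}\to r^*j(b)$. Since $A_n(b,n)\to A_\infty(b,n)$ is the identity of $a(b)$, there is a point $(\mathrm{id}_b,\mathrm{id}_{a(b)})\in H_{b,n}(b,n)$. It classifies a map $\zeta_{b,n}:j(b,n)\to H_{b,n}$. The composite $\pi_{b,n}\zeta_{b,n}$ is classified by $\mathrm{id}_b$, so it is the unit $j(b,n)\to r^*j(b)$ of (F2).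

\begin{lemma}\label{lem:maps}
\begin{enumerate}
\item[(a)] There is no morphism $(b',m)\to(b,n)$ in $\mathcal P$ with $m<n$.
\item[(b)] $\zeta_{b,n}$ is an equivalence at all objects of level $\ge n$.
\item[(c)] $r$ restricts to an equivalence from the full subcategory $\mathcal P_n$ of objects of level $n$ to $\mathcal B$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) comes from the factor $\mathbb N$ of $\mathcal P^{\mathrm{op}}$. For $m\ge n$ this factor contributes a point, and mapping anima in a fiber product are fiber products of mapping anima, so
\[
\mathrm{Map}_{\mathcal P}((b',m),(b,n))\simeq\mathrm{Map}_{\mathcal B}(b',b)\times_{\mathrm{Map}_{\mathcal E}(a(b),a(b'))}\mathrm{Map}(X_{a(b),n},X_{a(b'),m}).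
\]
On the other hand
\[
H_{b,n}(b',m)=\mathrm{Map}_{\mathcal B}(b',b)\times_{\mathrm{Map}_{\mathcal E}(a(b),a(b'))}\mathrm{Map}_{\mathcal E}(a(b),X_{a(b'),m}(n)).
\]
The map $\zeta_{b,n}$ sends $\phi$ to $\phi^*(\mathrm{id},\mathrm{id})=(r(\phi),A_n(\phi))$, so it is the identity on the first factor and evaluation at $n$ on the second. Lemma~\ref{lem:steps} gives (b). For $m=n$ the map $X_{a(b'),n}(n)\to a(b')$ is the identity, so $\pi_{b,n}$ is an equivalence at level $n$. With (b), this says that $r$ is fully faithful on $\mathcal P_n$; it is surjective on objects.
\end{proof}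

For $m>n$ we have $X_{a(b'),m}(n)=Ra(b')$, so the formula for $H_{b,n}(b',m)$ is the anima of pairs $(\varphi,h)$, as intended. For $F\in\mathbf{PSh}(\mathcal P)$ let $F_n\in\mathbf{PSh}(\mathcal B)$ be the restriction to $\mathcal P_n\simeq\mathcal B$. The functor $F\mapsto F_n$ preserves limits and colimits. An object $Z$ of $\mathbf{PSh}(\mathcal B\times\mathbb N^{\mathrm{op}})=\mathrm{Fun}(\mathbb N,\mathbf{PSh}(\mathcal B))$ is a sequence $Z_0\to Z_1\to\cdots$, and $(q^*Z)_n=Z_n$, $(r^*G)_n=G$.

\section{Fillers do not change the localization}\label{sec:localization}

Put $\Lambda'=\Lambda\circ r_!:\mathbf{PSh}(\mathcal P)\to\mathcal X$, with right adjoint $r^*N$. We show that $\Lambda'$ is again a left exact localization. If $a$ were an equivalence, all anima of fillers would be contractible, $q$ would be an equivalence, and $\Lambda'F$ would be $\operatorname{colim}_n\Lambda(F_n)$. In general this formula does not make sense, since there need not be a morphism $(b,n+1)\to(b,n)$ over $\mathrm{id}_b$, hence no map $F_n\to F_{n+1}$. The sequence $q_!F$ does have transition maps, and the next lemma shows that $\Lambda$ does not distinguish its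 terms from the $F_n$.

\begin{lemma}\label{lem:levels}
For all $F\in\mathbf{PSh}(\mathcal P)$ and $n\in\mathbb N$, the functor $\Lambda$ inverts the map $F_n\to(q_!F)_n$ obtained by restricting the unit $F\to q^*q_!F$ to level $n$.
\end{lemma}

\begin{proof}
Both $\Lambda(F_n)$ and $\Lambda((q_!F)_n)$ preserve colimits in $F$, so by (F1) we may take $F=j(b,k)$. Then $q_!F$ is represented by $q(b,k)$, so $(q_!F)_n$ is $\emptyset$ for $n<k$ and $j(b)$ for $n\ge k$.

For $n<k$ we also have $F_n=\emptyset$, by Lemma~\ref{lem:maps}(a). For $n=k$ the map $F_n\to j(b)$ is an equivalence by Lemma~\ref{lem:maps}(c). Let $n>k$. By Lemma~\ref{lem:maps}(b), $F_n\to j(b)$ is the restriction of $\pi_{b,k}$ to level $n$, hence a base change of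
\[
\{a(b),(A_k)_n\}\to\{a(b),(A_\infty)_n\}.
\]
The map $(A_k)_n\to(A_\infty)_n$ is an equivalence on sources by (P1). On targets, (P1) and (P2) give equivalences $(W_k)_n\leftarrow(V_k)_n\to(V_\infty)_n=V$ that identify $(W_k)_n\to(W_\infty)_n=W$ with $a$, which $\Lambda$ inverts by (I). As $a(b)$ is compact by (C), Lemma~\ref{lem:cotensor} shows that $\Lambda$ inverts the displayed map, hence its base change.
\end{proof}

\begin{proposition}\label{prop:localization}
\begin{enumerate}
\item[(a)] $\Lambda'F\simeq\operatorname{colim}_{n\in\mathbb N}\Lambda((q_!F)_n)$ naturally in $F$, and $\Lambda'$ is left exact.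
\item[(b)] $\Lambda$ inverts the counit $r_!r^*G\to G$ for every $G\in\mathbf{PSh}(\mathcal B)$, so $\Lambda'r^*\simeq\Lambda$.
\item[(c)] $r^*N$ is fully faithful.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) The left adjoint of the constant-sequence functor $\mathrm{pr}_{\mathcal B}^*$ is $\operatorname{colim}_{\mathbb N}$, so $r_!=\operatorname{colim}_{\mathbb N}\circ\,q_!$, and $\Lambda$ preserves colimits. This is the formula. Consider $\Theta:\mathbf{PSh}(\mathcal P)\to\mathrm{Fun}(\mathbb N,\mathcal X)$, $\Theta F=(\Lambda((q_!F)_n))_n$. By Lemma~\ref{lem:levels} its $n$-th component is equivalent to the left exact functor $F\mapsto\Lambda(F_n)$. Limits in $\mathrm{Fun}(\mathbb N,\mathcal X)$ are computed termwise, so $\Theta$ is left exact, and $\operatorname{colim}_{\mathbb N}:\mathrm{Fun}(\mathbb N,\mathcal X)\to\mathcal X$ is left exact by (F4).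

(b) Let $Z\in\mathrm{Fun}(\mathbb N,\mathbf{PSh}(\mathcal B))$. By the triangle identity, the composite
\[
Z_n=(q^*Z)_n\to(q_!q^*Z)_n\to Z_n
\]
of unit and counit is the identity. The first map is inverted by $\Lambda$ by Lemma~\ref{lem:levels}, hence so is the second. For $Z=\mathrm{pr}_{\mathcal B}^*G$ the counit of $r_!\dashv r^*$ is the composite
\[
r_!r^*G=\operatorname*{colim}_n\,(q_!q^*Z)_n\to\operatorname*{colim}_n\,Z_n\to G.
\]
The first map is a colimit of maps inverted by $\Lambda$ and the second is an equivalence by (F5).

(c) The counit of $\Lambda'\dashv r^*N$ at $Y$ is $\Lambda r_!r^*NY\to\Lambda NY\to Y$. The first map is an equivalence by (b), the second because $N$ is fully faithful.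
\end{proof}

\section{Sheaves on $\mathcal P$}\label{sec:sheaves}

Since $\Lambda'$ preserves colimits and finite limits, $\tau=\tau_{\Lambda'}$ is a Grothendieck topology on $\mathcal P$ by Lemma~\ref{lem:topology}(a). We now repeat Example~\ref{ex:spheres} on $\mathcal P$ to see that $L_\tau$ inverts $r^*a$. One new point appears: a sheaf on $\mathcal P$ must be shown to come from $\mathcal B$, which is the role of part (c) below.

\begin{lemma}\label{lem:inverted}
The functor $L_\tau$ inverts
\begin{enumerate}
\item[(a)] every map that is an equivalence at all levels $\ge n$, for some $n\in\mathbb N$;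
\item[(b)] the map $r^*a:V_\infty\to W_\infty$ and the maps $W_n\to W_\infty$ for $n\in\mathbb N$;
\item[(c)] the unit $j(b,n)\to r^*j(b)$ for every object $(b,n)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The objects of level $\ge n$ define a subobject $1_{\ge n}\subseteq1$, equal to $*$ at these objects and to $\emptyset$ elsewhere, because the source of a morphism has level at least that of its target (Lemma~\ref{lem:maps}(a)). By Proposition~\ref{prop:localization}(a) and Lemma~\ref{lem:levels}, $\Lambda'(1_{\ge n})$ is the colimit of a sequence whose $m$-th term is $\Lambda((1_{\ge n})_m)=\Lambda(1)$ for $m\ge n$, a terminal object. So $\Lambda'(1_{\ge n})$ is terminal by (F5), and Lemma~\ref{lem:topology}(c) applies.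

(b) By (P2) and (a), $L_\tau$ inverts $V_k\to W_k$ for all $k\in\mathbb N$. By (P3), $V_\infty\to W_\infty$ is the colimit of these maps, so $L_\tau$ inverts it. In the square
\[
\begin{array}{ccc}
V_n&\longrightarrow&V_\infty\\
\downarrow&&\downarrow\\
W_n&\longrightarrow&W_\infty
\end{array}
\]
the top map is an equivalence by (P1) and the vertical maps are inverted, hence so is the bottom map.

(c) The unit is $\pi_{b,n}\zeta_{b,n}$. The map $\zeta_{b,n}$ is inverted by (a) and Lemma~\ref{lem:maps}(b). The map $\pi_{b,n}$ is a base change of $\{a(b),A_n\}\to\{a(b),A_\infty\}$. The functor $L_\tau$ is left exact and inverts $V_n\to V_\infty$ and $W_n\to W_\infty$ by (P1) and (b), and $a(b)$ is compact by (C). So Lemma~\ref{lem:cotensor} applies.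
\end{proof}

Both (a) and (P3) use that the levels have no largest element: each object lies at a finite level, so $W_k$ is eventually $W$ there, and yet for every $n$ the levels $\ge n$ cover.

\begin{proof}[Proof of Theorem~\ref{thm:core}]
The functor $r^*N$ is fully faithful by Proposition~\ref{prop:localization}(c). Its values are local for all maps inverted by $\Lambda'$, by (F3), so they are $\tau$-sheaves.

Conversely let $F\in\mathbf{Sh}_\tau(\mathcal P)$, so $F$ is local for every map inverted by $L_\tau$. Put $G=r_*F$, so that $\mathrm{Map}(M,G)\simeq\mathrm{Map}(r^*M,F)$ for $M\in\mathbf{PSh}(\mathcal B)$. At $(b,n)$ the counit $r^*G\to F$ is the map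
\[
G(b)\simeq\mathrm{Map}(r^*j(b),F)\to\mathrm{Map}(j(b,n),F)\simeq F(b,n)
\]
given by composition with the unit $j(b,n)\to r^*j(b)$. It is an equivalence by Lemma~\ref{lem:inverted}(c), so $F\simeq r^*G$.

It remains to check the hypotheses of (G) for $G$. By adjunction, $G$ is local for every map $f$ of $\mathbf{PSh}(\mathcal B)$ such that $L_\tau$ inverts $r^*f$. If $f$ is a monomorphism inverted by $\Lambda$, then $r^*f$ is a monomorphism, $\Lambda'r^*f\simeq\Lambda f$ is an equivalence by Proposition~\ref{prop:localization}(b), and $L_\tau$ inverts $r^*f$ by Lemma~\ref{lem:topology}(b). If $f$ is a base change of $a$, then $L_\tau r^*$ inverts $f$ because it is left exact and inverts $a$ by Lemma~\ref{lem:inverted}(b). By (G), $G\simeq NY$ for some $Y\in\mathcal X$, and $F\simeq r^*NY$.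
\end{proof}

\section{A cover with compact mapping anima}\label{sec:cover}

We must now produce compact presentations. Every map of presheaves on $\mathcal C$ is a filtered colimit of maps between compact objects, which are built from representables by finite colimits and retracts. These have compact \emph{values} when the representables do, that is, when the mapping anima of $\mathcal C$ are compact. The first step is to arrange this.

\begin{proposition}\label{prop:cover}
For every small $\infty$-category $\mathcal C$ there are a small $\infty$-category $\mathcal K$ and a functor $p:\mathcal K\to\mathcal C$ such that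
\begin{enumerate}
\item[(a)] all mapping anima of $\mathcal K$ are compact;
\item[(b)] $p_!$ is left exact;
\item[(c)] $p^*$ is fully faithful.
\end{enumerate}
\end{proposition}

By (F2), $(p_!F)(c)$ is a colimit over $\mathcal D_c^{\mathrm{op}}$, where $\mathcal D_c=\mathcal K\times_{\mathcal C}\mathcal C_{c/}$. To obtain (b) we make $\mathcal D_c$ cofiltered: for each finite diagram $u$ in $\mathcal K$ and each cone in $\mathcal C$ from $c$ to $pu$, we freely adjoin to $\mathcal K$ a cone on $u$ whose vertex lies over $c$. Maps out of a freely adjoined vertex form a finite colimit of old mapping anima, which preserves (a). Because the vertex lies over $c$ itself, we also obtain (c). For instance, the empty diagram adjoins an isolated object over $c$, and a one-point diagram $s$ with a map $\gamma:c\to p(s)$ adjoins an object $d$ with a morphism $d\to s$ over $\gamma$ and $\mathrm{Map}(d,s')=\mathrm{Map}(s,s')$ for old objects $s'$.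

\begin{proof}
\emph{Adjoining cones.} Let $\widehat{\mathcal C}=\mathrm{Fun}(\mathcal C,\mathbf{An})^{\mathrm{op}}$. It has all small limits and contains $\mathcal C$ as a full subcategory via $c\mapsto\mathrm{Map}(c,-)$. A cone from $c$ to a diagram $v:J\to\mathcal C$ is a morphism $c\to\lim_Jv$ in $\widehat{\mathcal C}$.

Put $\mathcal K^{(0)}=\emptyset$. Suppose $p_n:\mathcal K^{(n)}\to\mathcal C$ is given, with $\mathcal K^{(n)}$ small. Consider triples $(J,u,\gamma)$ with $J$ a finite simplicial set, $u:J\to\mathcal K^{(n)}$ a functor, and $\gamma:c\to\lim_Jp_nu$ a cone with vertex $c\in\mathcal C$. For fixed $J$ these are the objects of the small $\infty$-category $\mathrm{Fun}(J,\mathcal K^{(n)})\times_{\mathrm{Fun}(J,\mathcal C)}\mathrm{Fun}(J^{\triangleleft},\mathcal C)$. Let $D_n$ be a small set containing one triple $d=(J,u,\gamma_d:c_d\to\lim_Jp_nu)$ from each equivalence class, for $J$ ranging over isomorphism classes; regard $D_n$ as a discrete category.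

Let $y:\mathcal K^{(n)}\to\mathrm{Fun}(\mathcal K^{(n)},\mathbf{An})^{\mathrm{op}}$, $y(s)=\mathrm{Map}(s,-)$, and put $M_d=\lim_Jyu$. As a functor on $\mathcal K^{(n)}$,
\[
M_d(s)=\operatorname*{colim}_{x\in J^{\mathrm{op}}}\mathrm{Map}(u(x),s).
\]
Let $\mathcal Y_n$ be the full subcategory on the objects $y(s)$ and $M_d$, and let $\mathcal Z\to\Delta^1$ be the cocartesian fibration classified by the functor $D_n\to\mathcal Y_n$, $d\mapsto M_d$. Its fibers $D_n$ and $\mathcal Y_n$ are full subcategories, there are no morphisms from $\mathcal Y_n$ to $D_n$, and composition with the cocartesian arrow $d\to M_d$ gives $\mathrm{Map}_{\mathcal Z}(d,z)\simeq\mathrm{Map}_{\mathcal Y_n}(M_d,z)$ for $z\in\mathcal Y_n$. Moreover $\mathcal Z$ is the mapping cylinder, the pushout of $D_n\times\Delta^1\leftarrow D_n\times\{1\}\to\mathcal Y_n$ \cite[\S3.2.2]{HTT}. Let $\mathcal K^{(n+1)}\subseteq\mathcal Z$ be the full subcategory on $D_n$ and $y(\mathcal K^{(n)})\simeq\mathcal K^{(n)}$. Then $\mathcal K^{(n)}\to\mathcal K^{(n+1)}$ is fully faithful, and for $s\in\mathcal K^{(n)}$ and $d\ne d'$ in $D_n$ the Yoneda lemma gives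
\[
\mathrm{Map}(d,s)=M_d(s),\qquad\mathrm{Map}(s,d)=\emptyset,\qquad\mathrm{Map}(d,d)=*,\qquad\mathrm{Map}(d,d')=\emptyset.
\]
By induction and (F7), all mapping anima of $\mathcal K^{(n+1)}$ are compact.

\emph{Extending the functor.} Let $\widehat p:\mathrm{Fun}(\mathcal K^{(n)},\mathbf{An})^{\mathrm{op}}\to\widehat{\mathcal C}$ be the opposite of left Kan extension along $p_n$. It preserves limits and satisfies $\widehat p\,y\simeq p_n$, so $\widehat p(M_d)\simeq\lim_Jp_nu$. By the universal property of the pushout, $\widehat p|_{\mathcal Y_n}$ and the arrows $\gamma_d:c_d\to\widehat p(M_d)$ define a functor $\mathcal Z\to\widehat{\mathcal C}$. It sends $d$ to $c_d$ and $y(s)$ to $p_n(s)$, so it restricts to a functor $p_{n+1}:\mathcal K^{(n+1)}\to\mathcal C$ extending $p_n$. The arrow $d\to M_d$ followed by the limit cone of $M_d$ is a cone on $u$ in $\mathcal K^{(n+1)}$ with vertex $d$. The functor $\mathcal Z\to\widehat{\mathcal C}$ sends the arrow to $\gamma_d$ and the limit cone to the limit cone, so $p_{n+1}$ sends this cone to the cone $\gamma_d$.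

Let $\mathcal K=\operatorname{colim}_n\mathcal K^{(n)}$ and $p=\operatorname{colim}_np_n$. Mapping anima in $\mathcal K$ are the sequential colimits of those in the $\mathcal K^{(n)}$, so each $\mathcal K^{(n)}$ is full in $\mathcal K$ and (a) holds. A functor from a finite simplicial set to $\mathcal K$ factors through some $\mathcal K^{(n)}$.

\emph{The cone property.} The objects of $\mathcal D_c$ are pairs $(t,f:c\to p(t))$. Let $\mathcal D'_c\subseteq\mathcal D_c$ be the full subcategory where $f$ is an equivalence. We claim:
\begin{quote}
$(*)$ For finite $J$, every functor $J\to\mathcal D_c$ extends to a functor $J^{\triangleleft}\to\mathcal D_c$ with vertex in $\mathcal D'_c$.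
\end{quote}
A functor $J\to\mathcal D_c$ is a functor $u:J\to\mathcal K$ with a cone $\gamma:c\to\lim_Jpu$. Choose $n$ such that $u$ lands in $\mathcal K^{(n)}$ and let $d\in D_n$ be equivalent to $(J,u,\gamma)$. Transporting the cone constructed above along this equivalence gives a cone $\bar u:J^{\triangleleft}\to\mathcal K$ on $u$ with vertex $d$ and an equivalence $\varepsilon:c\to p(d)$ such that the composite of $\varepsilon$ with the map $p(d)\to\lim_Jpu$ defined by $p\bar u$ is identified with $\gamma$. A lift of $\bar u$ to $\mathcal D_c$ that extends the given functor is a map $c\to\lim_{J^{\triangleleft}}p\bar u=p(d)$ together with an identification of its composite to $\lim_Jpu$ with $\gamma$. So $\varepsilon$ is such a lift, and its vertex $(d,\varepsilon)$ lies in $\mathcal D'_c$.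

By $(*)$, $\mathcal D_c$ is cofiltered, and so is $\mathcal D'_c$ because it is full. We claim that $(\mathcal D'_c)^{\mathrm{op}}\subseteq\mathcal D_c^{\mathrm{op}}$ is cofinal. By (F6) it suffices to show that $\mathcal D'_c\times_{\mathcal D_c}(\mathcal D_c)_{/x}$ is cofiltered for $x\in\mathcal D_c$. A finite diagram $J$ in this category is a functor $J^{\triangleright}\to\mathcal D_c$ with vertex $x$ that sends $J$ into $\mathcal D'_c$. By $(*)$ for $J^{\triangleright}$ it extends to $(J^{\triangleright})^{\triangleleft}=(J^{\triangleleft})^{\triangleright}$ with new vertex in $\mathcal D'_c$, and this extension is a cone on the given diagram.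

\emph{Properties (b) and (c).} Each $F\mapsto(p_!F)(c)$ is a colimit over the filtered category $\mathcal D_c^{\mathrm{op}}$, so it is left exact by (F4), which is (b). By cofinality, the counit $(p_!p^*G)(c)\to G(c)$ is induced by the maps $f^*:G(p(t))\to G(c)$ for $(t,f)\in\mathcal D'_c$. These are equivalences, so they identify the diagram with the constant diagram $G(c)$ on a weakly contractible category. By (F5) the counit is an equivalence, which is (c).
\end{proof}

\section{Existence of compact presentations}\label{sec:presentation}

\begin{proposition}\label{prop:presentation}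
Let $L:\mathbf{PSh}(\mathcal C)\to\mathcal X$ be an accessible left exact localization with right adjoint $i$. There are a compact presentation $(\mathcal B,\Lambda,a)$ of $\mathcal X$ and a functor $g:\mathcal B\to\mathcal C$ such that the right adjoint of $\Lambda$ is $N=g^*i$.
\end{proposition}

\begin{proof}
\emph{Generators.} Let $p:\mathcal K\to\mathcal C$ be as in Proposition~\ref{prop:cover}. The functor $L_{\mathcal K}=Lp_!$ is left exact and its right adjoint $i_{\mathcal K}=p^*i$ is fully faithful. The composite $i_{\mathcal K}L_{\mathcal K}=p^*(iL)p_!$ is accessible, since $p^*$ and $p_!$ preserve all colimits. By \cite[5.5.4.2(3)]{HTT} there is a small set $\Sigma$ of maps of $\mathbf{PSh}(\mathcal K)$, all inverted by $L_{\mathcal K}$, such that the essential image of $i_{\mathcal K}$ consists of the presheaves that are local for all $\sigma\in\Sigma$. This is the only use of accessibility.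

\emph{Approximation by arrows with compact values.} The $\infty$-category $\mathrm{Fun}(\Delta^1,\mathbf{PSh}(\mathcal K))$ is the presheaf category of $(\Delta^1)^{\mathrm{op}}\times\mathcal K$, and its representables are the arrows $\emptyset\to j(t)$ and $j(t)=j(t)$. In a presheaf category every object is a filtered colimit of compact objects, and the compact objects are the retracts of finite colimits of representables. By Proposition~\ref{prop:cover}(a) the representables take values in compact arrows, and by (F7) so do all compact objects. A filtered $\infty$-category receives a cofinal functor from a directed poset \cite[5.3.1.18]{HTT}. So for each $\sigma\in\Sigma$ there are a small directed poset $I_\sigma$ and a diagram $\nu\mapsto\sigma_\nu$ on it with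
\[
\sigma=\operatorname*{colim}_{\nu\in I_\sigma}\sigma_\nu,\qquad\sigma_\nu(t)\text{ a compact arrow for all }\nu\in I_\sigma,\ t\in\mathcal K.
\]
The individual $\sigma_\nu$ need not be inverted by $L_{\mathcal K}$; only their colimit is. We therefore make the index part of the base, so that the whole system $(\sigma_\nu)_\nu$ becomes one map of presheaves. An infinite coproduct over $\Sigma$ would destroy compactness, so we also record a finite subset of $\Sigma$.

\emph{The base.} Let $I=\prod_{\sigma\in\Sigma}I_\sigma\times\mathrm{Fin}(\Sigma)$, where $\mathrm{Fin}(\Sigma)$ is the poset of finite subsets of $\Sigma$. It is a small directed poset, with elements $\mu=((\mu_\sigma)_\sigma,\Sigma_\mu)$. Put $\mathcal B=\mathcal K\times I^{\mathrm{op}}$ with projection $\mathrm{pr}:\mathcal B\to\mathcal K$, and $g=p\circ\mathrm{pr}$. Then $\mathbf{PSh}(\mathcal B)=\mathrm{Fun}(I,\mathbf{PSh}(\mathcal K))$, the functor $\mathrm{pr}^*$ forms constant diagrams, and $\mathrm{pr}_!=\operatorname{colim}_I$. By (F4) and (F5), $\mathrm{pr}_!$ is left exact and $\mathrm{pr}^*$ is fully faithful. So $\Lambda=L_{\mathcal K}\,\mathrm{pr}_!$ is a left exact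 localization with right adjoint $N=\mathrm{pr}^*i_{\mathcal K}=g^*i$.

\emph{The map.} For $\sigma\in\Sigma$ let $I^\sigma=\{\mu\in I:\sigma\in\Sigma_\mu\}$, an upward closed subset. Let $a_\sigma=(V_\sigma\to W_\sigma):I\to\mathrm{Fun}(\Delta^1,\mathbf{PSh}(\mathcal K))$ be the left Kan extension of $\mu\mapsto\sigma_{\mu_\sigma}$ along $I^\sigma\subseteq I$. No element of $I^\sigma$ lies below an element of the complement, so
\[
a_\sigma(\mu)=\begin{cases}\sigma_{\mu_\sigma}&\sigma\in\Sigma_\mu,\\(\emptyset\to\emptyset)&\sigma\notin\Sigma_\mu.\end{cases}
\]
View $a_\sigma$ as a map in $\mathbf{PSh}(\mathcal B)$ and put $a=(V\to W)=\coprod_{\sigma\in\Sigma}a_\sigma$. We have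
\begin{equation}\label{eq:colim}
\mathrm{pr}_!\,a_\sigma=\operatorname*{colim}_{\mu\in I^\sigma}\sigma_{\mu_\sigma}=\operatorname*{colim}_{\nu\in I_\sigma}\sigma_\nu=\sigma.
\end{equation}
The first equality holds because a left Kan extension has the same colimit as the original diagram. The second holds because $I^\sigma$ is the product of $I_\sigma$ with a directed poset $I'$, and the projection to $I_\sigma$ is cofinal by (F6): the relevant categories $\{\nu'\ge\nu\}\times I'$ are directed.

\emph{Conditions (C) and (I).} The value $a(t,\mu)=\coprod_{\sigma\in\Sigma_\mu}\sigma_{\mu_\sigma}(t)$ is a finite coproduct of compact arrows, which gives (C). By \eqref{eq:colim}, $\Lambda a=\coprod_\sigma L_{\mathcal K}\sigma$ is an equivalence, which gives (I).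

\emph{Condition (G).} Let $G\in\mathbf{PSh}(\mathcal B)$ be local for the monomorphisms inverted by $\Lambda$ and the base changes of $a$. First, $G$ is constant along $I$. For $\mu\le\mu'$ in $I$ and $t\in\mathcal K$ consider $j(t,\mu')\to j(t,\mu)$. At $(t',\kappa)$ the source is $\mathrm{Map}(t',t)$ if $\mu'\le\kappa$ and empty otherwise, the target is $\mathrm{Map}(t',t)$ if $\mu\le\kappa$ and empty otherwise, and the map is the identity when the source is nonempty. So it is a monomorphism. The functor $\mathrm{pr}_!$ sends it to the identity of $j(t)$, so $\Lambda$ inverts it. Hence $G(t,\mu)\to G(t,\mu')$ is an equivalence, and by (F5) $G\simeq\mathrm{pr}^*G'$ with $G'\in\mathbf{PSh}(\mathcal K)$.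

Second, $a_\sigma$ is the base change of $a$ along the inclusion of the summand $W_\sigma\to W$, since at each object the part of $\coprod_{\sigma'}V_{\sigma'}$ that lies over $W_\sigma$ is $V_\sigma$. So $\mathrm{pr}^*G'$ is local for $a_\sigma$. By adjunction and \eqref{eq:colim}, $G'$ is local for $\mathrm{pr}_!a_\sigma=\sigma$. This holds for all $\sigma\in\Sigma$, so $G'\simeq i_{\mathcal K}Y$ for some $Y\in\mathcal X$, and $G\simeq NY$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $(\mathcal B,\Lambda,a)$ and $g$ from Proposition~\ref{prop:presentation}, take $\mathcal P$, $r$ and $\tau$ from Theorem~\ref{thm:core}, and put $\rho=g\circ r$. Then $\rho^*i=r^*g^*i=r^*N$ is fully faithful with essential image $\mathbf{Sh}_\tau(\mathcal P)$.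
\end{proof}

\section{Finitely complete sites do not suffice}\label{sec:lex}

A map in an $\infty$-topos $\mathcal T$ is \emph{$\infty$-connective} if it and all its iterated diagonals are effective epimorphisms. An object is \emph{hypercomplete} if it is local for all $\infty$-connective maps, and $\mathcal T^{\mathrm{hyp}}\subseteq\mathcal T$ is the full subcategory of such objects. The inclusion $\iota$ has a left adjoint $\ell:\mathcal T\to\mathcal T^{\mathrm{hyp}}$; this is an accessible left exact localization that inverts exactly the $\infty$-connective maps, and $\mathcal T^{\mathrm{hyp}}$ is an $\infty$-topos. One calls $\mathcal T$ hypercomplete if $\mathcal T^{\mathrm{hyp}}=\mathcal T$. By (F8),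
\begin{equation}\label{eq:H}
\text{a monomorphism of }\mathcal T\text{ that }\ell\text{ inverts is an equivalence.}
\end{equation}
Call $Z$ \emph{subterminal} if $Z\to1$ is a monomorphism, that is, if every anima $\mathrm{Map}(-,Z)$ is empty or contractible. Left exact functors preserve subterminal objects, and a map between subterminal objects is a monomorphism. For subterminal $Z\in\mathcal T$ the unit $Z\to\iota\ell Z$ is therefore a monomorphism inverted by $\ell$, so
\begin{equation}\label{eq:sub}
Z\to\iota\ell Z\text{ is an equivalence for every subterminal }Z\in\mathcal T.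
\end{equation}

Let $\mathcal O$ be the poset of open subsets of the Hilbert cube $Q$, where a sieve on $O$ is covering if the union of its members is $O$, and let $L_Q:\mathbf{PSh}(\mathcal O)\to\mathcal T=\mathbf{Sh}(Q)$ be sheafification. The $\infty$-topos $\mathcal T$ is not hypercomplete \cite[6.5.4.8]{HTT}. The proof below uses a finitely complete site for $\mathcal X=\mathcal T^{\mathrm{hyp}}$ to construct a section of $\ell$ that preserves colimits and finite limits. Such a section is determined on subterminal objects, and these generate $\mathcal T$.

\begin{proof}[Proof of Proposition~\ref{prop:lex}]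
Suppose $\mathcal X\simeq\mathbf{Sh}_\tau(\mathcal D)$ with $\mathcal D$ small and finitely complete. Regard sheafification as a functor $L_\tau:\mathbf{PSh}(\mathcal D)\to\mathcal X$ with fully faithful right adjoint $i_\tau$.

\emph{Step 1: lifting $L_\tau$ to $\mathcal T$.} The functor $\iota L_\tau j:\mathcal D\to\mathcal T$ is a composite of left exact functors. Let $\Phi:\mathbf{PSh}(\mathcal D)\to\mathcal T$ be its colimit-preserving extension. A colimit-preserving functor from $\mathbf{PSh}(\mathcal D)$ to an $\infty$-topos is left exact if $\mathcal D$ has finite limits and the restriction to $\mathcal D$ is left exact \cite[6.1.5.2]{HTT}. So $\Phi$ is left exact; this is where finite completeness of $\mathcal D$ is used. The functors $\ell\Phi$ and $L_\tau$ preserve colimits and $\ell\Phi j=\ell\iota L_\tau j\simeq L_\tau j$, so $\ell\Phi\simeq L_\tau$ by (F1).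

\emph{Step 2: $\Phi$ factors through sheaves.} Let $S$ be a covering sieve on $D$. Then $\Phi(U_S)\to\Phi(j(D))$ is a monomorphism, and $\ell$ inverts it because $\ell\Phi\simeq L_\tau$. By \eqref{eq:H} it is an equivalence; this is where we use that the site imposes only monomorphisms. The functor $\Phi$ has the right adjoint $\Phi_*(T)=\mathrm{Map}_{\mathcal T}(\Phi j(-),T)$, whose values are sheaves by (F3). Sheaves are local for all maps inverted by $L_\tau$, so for such a map $M\to M'$ the map $\mathrm{Map}(\Phi M',T)\to\mathrm{Map}(\Phi M,T)$ is an equivalence for all $T$. Thus $\Phi$ inverts every map that $L_\tau$ inverts.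

Put $f^*=\Phi i_\tau:\mathcal X\to\mathcal T$. It is left exact. It preserves colimits, because for a diagram $(x_\alpha)$ in $\mathcal X$ the map $\operatorname{colim}i_\tau x_\alpha\to i_\tau\operatorname{colim}x_\alpha$ is inverted by $L_\tau$, hence by $\Phi$. Finally $\ell f^*\simeq L_\tau i_\tau\simeq\mathrm{id}_{\mathcal X}$.

\emph{Step 3: $f^*\ell\simeq\mathrm{id}_{\mathcal T}$.} The units of $\ell\dashv\iota$ give maps
\[
f^*\ell Z\longrightarrow\iota\ell f^*\ell Z\simeq\iota\ell Z\longleftarrow Z,
\]
natural in $Z\in\mathcal T$. If $Z$ is subterminal, so is $f^*\ell Z$, and both maps are equivalences by \eqref{eq:sub}. For $O\in\mathcal O$ the presheaf $j(O)$ is subterminal because $\mathcal O$ is a poset, hence so is $L_Qj(O)$. Therefore $f^*\ell L_Qj\simeq L_Qj$ as functors on $\mathcal O$. Both $f^*\ell L_Q$ and $L_Q$ preserve colimits, so they are equivalent by (F1). Restricting to $\mathcal T\subseteq\mathbf{PSh}(\mathcal O)$ gives $f^*\ell\simeq\mathrm{id}_{\mathcal T}$.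

It follows that every map inverted by $\ell$ is an equivalence. Applied to the units $T\to\iota\ell T$, this shows that every object of $\mathcal T$ is hypercomplete, a contradiction.
\end{proof}

\begin{remark}
The poset $\mathcal O$ has finite limits. So Proposition~\ref{prop:lex} shows in particular that the accessible left exact localization $\ell L_Q:\mathbf{PSh}(\mathcal O)\to\mathbf{Sh}(Q)^{\mathrm{hyp}}$ is not topological, while Theorem~\ref{thm:main} presents its target as sheaves on a site $\mathcal P$ over $\mathcal O$, which cannot be finitely complete.
\end{remark}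

\begin{thebibliography}{9}

\bibitem{FS}
\emph{Fractured Structure On Condensed Anima},
\texttt{https://ncatlab.org/nlab/files/QiZhu-FracturedCondensed.pdf}.

\bibitem{HTT}
Lurie, \emph{Higher Topos Theory}.

\end{thebibliography}
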